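# Ditkin's condition and bounded approximate identities in uniform algebras

## 1. Points where a function of the algebra peaks

Let $X$ be a nonempty compact Hausdorff space and $\|\cdot\|$ the uniform norm on $C(X)$. A **uniform algebra** on $X$ is a closed subalgebra of $C(X)$ that contains the constants and separates the points of $X$. Let $A$ be one. Its character space $\Phi_A$ (the nonzero multiplicative linear functionals, with the weak-* topology) is compact Hausdorff. By the Gelfand transform, which is isometric here, we regard $A$ as a uniform algebra on $\Phi_A$ and write $f(\phi)=\phi(f)$. Recall that $|\phi(f)|\le\|f\|$. For $\phi\in\Phi_A$ put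
$$M_\phi=\{f\in A:\phi(f)=0\},\qquad J_\phi=\{f\in A: f\text{ vanishes on a neighborhood of }\phi\text{ in }\Phi_A\}.$$

**Definition (bounded approximate identity).** A bounded approximate identity for an algebra $M\subseteq C(X)$ is a bounded net $(e_\alpha)$ in $M$ with $\|fe_\alpha-f\|\to0$ for every $f\in M$. To have one with norm bound $C$, it is enough to find, for all $f_1,\dots,f_r\in M$ and all small $\varepsilon>0$, some $e\in M$ with $\|e\|\le C$ and $\|f_ie-f_i\|\le K_i\varepsilon$ for all $i$, where $K_i$ depends on $f_i$ only. One then indexes the functions $e$ by the pairs (finite subset of $M$, $\varepsilon$), directed by inclusion and by decreasing $\varepsilon$.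

**Definition (strong regularity).** $A$ is strongly regular at $\phi$ if $J_\phi$ is dense in $M_\phi$. It is strongly regular if this holds at every $\phi\in\Phi_A$.

**Definition (strong boundary point).** $\phi$ is a strong boundary point if for every neighborhood $U$ of $\phi$ in $\Phi_A$ there is $p\in A$ with $p(\phi)=1=\|p\|$ and $|p|<1$ on $\Phi_A\setminus U$.

In $C(X)$, where $\Phi_A=X$, both properties hold at every point. A Urysohn function with values in $[0,1]$, equal to $1$ at $\phi$ and to $0$ off $U$, serves as $p$. If $f(\phi)=0$, let $F_\varepsilon(z)=z\max(0,1-\varepsilon/|z|)$ with $F_\varepsilon(0)=0$. Then $F_\varepsilon\circ f$ vanishes on $\{|f|<\varepsilon\}$ and $\|F_\varepsilon\circ f-f\|\le\varepsilon$.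

The disc algebra $A(\mathbb D)$ (functions continuous on $\overline{\mathbb D}$ and analytic in $\mathbb D$, with character space $\overline{\mathbb D}$) behaves differently. The point $1$ is a strong boundary point, because $p(z)=(1+z)/2$ has $|p|<1$ on $\overline{\mathbb D}\setminus\{1\}$. The point $0$ is not, by the maximum principle. And $J_\phi=\{0\}$ for every $\phi\in\overline{\mathbb D}$, by the identity theorem.

Here is the easy case of today's question.

**Proposition 1.** If $A$ is strongly regular at $\phi$ and $\phi$ is a strong boundary point, then $J_\phi$ contains a bounded approximate identity for $M_\phi$.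

**Proof.** Let $f_1,\dots,f_r\in M_\phi$ and $0<\varepsilon\le1$. Put $U=\{\max_i|f_i|<\varepsilon\}$, a neighborhood of $\phi$, and let $p$ be a function as in the definition for this $U$. Since $\Phi_A\setminus U$ is compact and $|p|<1$ there, we have $|p|^m\max_i\|f_i\|\le\varepsilon$ on $\Phi_A\setminus U$ for some $m$. Put $e=1-p^m$. Then $e\in M_\phi$, $\|e\|\le2$, and $|f_ie-f_i|=|f_i||p|^m\le\varepsilon$ everywhere: on $U$ because $|f_i|<\varepsilon$ and $|p|\le1$, off $U$ by the choice of $m$. By strong regularity choose $e'\in J_\phi$ with $\|e'-e\|\le\varepsilon$. Then $\|e'\|\le3$ and $\|f_ie'-f_i\|\le\varepsilon+\varepsilon\|f_i\|$. $\square$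

What changes in general? The proof uses two things: density of $J_\phi$, and the peaking function $p$. The question we study assumes something stronger than density, and assumes no peaking function.

**Definition (Ditkin algebras).** $A$ is *normal* if for every closed $F\subseteq\Phi_A$ and every $\phi\in\Phi_A\setminus F$ there is $f\in A$ with $f\equiv0$ on a neighborhood of $F$ and $f(\phi)=1$. $A$ satisfies *Ditkin's condition at $\phi$* if every $f\in M_\phi$ lies in the closure of $fJ_\phi=\{fg:g\in J_\phi\}$. $A$ is a *Ditkin algebra* if it is normal and satisfies Ditkin's condition at every $\phi\in\Phi_A$. $A$ is a *strong Ditkin algebra* if it is normal and, for every $\phi\in\Phi_A$, $J_\phi$ contains a bounded approximate identity for $M_\phi$.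

Every strong Ditkin algebra is a Ditkin algebra, since $f=\lim fe_\alpha$ with $fe_\alpha\in fJ_\phi$. The question, taken from "A Note On Strong Ditkin Algebras", is the converse: **is every uniform algebra which is a Ditkin algebra also a strong Ditkin algebra?** Two facts are known and we quote them: there are uniform algebras that are strongly regular but not strong Ditkin algebras, and there are uniform algebras other than $C(X)$ that are strong Ditkin algebras.

## 2. Density of $J_\phi$ does not give a peaking function

Ditkin's condition at $\phi$ implies strong regularity at $\phi$, because $fJ_\phi\subseteq J_\phi$. So by Proposition 1 it would be enough to show that strong regularity makes every $\phi$ a strong boundary point. The first quoted fact shows that this cannot be done.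

To see this, note first that a strongly regular uniform algebra is normal. Let $F$ be closed and $\phi\notin F$. For $\psi\in F$ some element of $M_\psi$ is nonzero at $\phi$. Since $J_\psi$ is dense in $M_\psi$ and evaluation at $\phi$ is continuous, some $f_\psi\in J_\psi$ has $f_\psi(\phi)=1$. It vanishes on an open neighborhood of $\psi$. Finitely many of these neighborhoods cover $F$, and the product of the corresponding $f_\psi$ vanishes on a neighborhood of $F$ and equals $1$ at $\phi$. (If $F=\emptyset$, take $f=1$.)

Now take an algebra that is strongly regular but not strong Ditkin. It is normal, so for some $\phi$ the ideal $J_\phi$ contains no bounded approximate identity for $M_\phi$. By Proposition 1 this $\phi$ is not a strong boundary point, although $J_\phi$ is dense in $M_\phi$. So the multiplicative form $f\in\overline{fJ_\phi}$ of Ditkin's condition has to be used. We shall prove that it is enough.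

**Theorem 1.** Let $M$ be a closed subalgebra of $C(X)$ (not assumed unital or point-separating). The following are equivalent:

* (a) $f\in\overline{fM}$ for every $f\in M$;
* (b) $M$ has a bounded approximate identity;
* (c) $M$ has an approximate identity in its closed unit ball.

If these fail, then $\{f\in M:f\notin\overline{fM}\}$ is dense in $M$.

**Theorem 2.** Let $A$ be a uniform algebra and $\phi\in\Phi_A$. The following are equivalent:

* (i) $A$ satisfies Ditkin's condition at $\phi$;
* (ii) $J_\phi$ contains a bounded approximate identity for $M_\phi$;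
* (iii) $J_\phi$ contains an approximate identity for $M_\phi$ of norm bound $1$;
* (iv) $A$ is strongly regular at $\phi$, and $\phi$ is a strong boundary point.

**Corollary.** A uniform algebra is a Ditkin algebra if and only if it is a strong Ditkin algebra.

The Corollary is (i)$\Leftrightarrow$(ii) applied at every $\phi$. The answer to the question is therefore yes, point by point and without using normality. The work is in (a)$\Rightarrow$(c) of Theorem 1, where $J_\phi$ has disappeared.

## 3. One multiplier at a time, with no bound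

Let us test condition (a) on the disc algebra. At $\phi=0$, let $0\ne f\in M_0$ have a zero of order $k$ at $0$. Every function in $fM_0$ has a zero of order at least $k+1$ at $0$, and this passes to uniform limits. So $f\notin\overline{fM_0}$ for every nonzero $f\in M_0$. At $\phi=1$, the functions $1-p^m$ with $p=(1+z)/2$ form a bounded approximate identity for $M_1$, by the first part of the proof of Proposition 1.

A sensible first approach to (a)$\Rightarrow$(b) is to fix $f\in M$, take $m\in M$ with $\|f-fm\|\le\varepsilon$, and try to use $m$ itself. Write $h=1-m$. All we know is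
$$|h|\le\frac{\varepsilon}{|f|}\qquad\text{where }f\ne0 .$$
So $h$ is small where $|f|$ is large, but nothing controls $h$ where $f$ is small. This lack of control really happens, even when a bounded choice exists. In $A(\mathbb D)$ at $\phi=1$ take $f=1-z$, $p=(1+z)/2$ and
$$m_n=1-p^n-q_n,\qquad q_n=n^{3/4}(1-z)p^n\qquad(n\ge2).$$
Put $u=|1-z|/2$. From $|1-z|^2+|1+z|^2=2+2|z|^2\le4$ we get $|p|\le(1-u^2)^{1/2}$, with equality on the unit circle. Since $x(1-x)^s\le xe^{-sx}\le1/s$ for $0\le x\le1$ and $s>0$,
$$\|fp^n\|\le\sup_{0\le u\le1}2u(1-u^2)^{n/2}\le 2n^{-1/2},\qquad \|fq_n\|\le n^{3/4}\sup_{0\le u\le1}4u^2(1-u^2)^{n/2}\le8n^{-1/4},$$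
so $fm_n\to f$. But at a point of the circle with $u^2=1/n$ we have $|q_n|=2n^{3/4}n^{-1/2}(1-1/n)^{n/2}\ge n^{1/4}$, because $(1-1/n)^n\ge\frac14$ for $n\ge2$. So $\|m_n\|\to\infty$.

One cannot simply truncate $h$ where it is large, since $A$ is not closed under truncation. We therefore argue by contraposition: if $M$ has no contractive approximate identity, we look for a single bad $f$, that is, one with $f\notin\overline{fM}$. For this we need a quantity that measures both conditions.

## 4. The extremal quantity $N(w)$ and its dual measure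

If $1\in M$, then $e=1$ shows that (a), (b), (c) all hold. **From here until the end of Section 8 we assume $1\notin M$**, and put
$$A=\mathbb C1\oplus M,\qquad \phi(\lambda1+m)=\lambda .$$
This $A$ is a closed unital subalgebra of $C(X)$ (closed subspace plus a finite-dimensional one). Since $(\lambda+m)(\mu+m')\in\lambda\mu+M$, the functional $\phi$ is a character, so $|\phi(h)|\le\|h\|$ on $A$; and $\ker\phi=M$. When $M=M_\phi$ in a uniform algebra, this is the old $A$ and the old $\phi$.

**Definition ($N(w)$).** For continuous $w:X\to[0,\infty)$ let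
$$N(w)=\sup\{|\phi(h)|:h\in A,\ \|hw\|\le1\}\in[0,\infty].$$

If $w\ne0$, then $h=1/\|w\|$ shows that $N(w)\ge1/\|w\|>0$. If $w\ge\tau>0$, then $\|h\|\le\|hw\|/\tau$, so $N(w)\le1/\tau$. Also $N(cw)=N(w)/c$ for $c>0$.

If $N(w)<\infty$, then
$$|\phi(h)|\le N(w)\,\|hw\|\qquad(h\in A). \tag{1}$$
For $\|hw\|>0$ this follows by scaling. If $hw=0$, then $\|chw\|\le1$ for all $c\in\mathbb C$, so $|c\,\phi(h)|\le N(w)$ for all $c$, and $\phi(h)=0$.

Condition (a) can be read off from $N$. If $\phi(h)\neq0$, then $h/\phi(h)$ has the form $1-m$ with $m\in M$, and conversely $\phi(1-m)=1$. So for $f\in M$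
$$f\notin\overline{fM}\iff\inf_{m\in M}\|f-fm\|>0\iff N(|f|)<\infty. \tag{2}$$
At the other end, Section 5 will show that (c) follows if $N(\max(v,\tau))$ takes its largest possible value $1/\tau$ for all $\tau>0$ and all $v$ in
$$\mathcal V=\{\max(|f_1|,\dots,|f_n|):n\ge1,\ f_1,\dots,f_n\in M\}.$$
So the task is this: given one strict inequality $N(\max(v_0,\tau_0))<1/\tau_0$, find $f\in M$ with $N(|f|)<\infty$. Two obstacles are visible. The weight $\max(v_0,\tau_0)$ has a constant floor $\tau_0$, which is not made of elements of $M$. And it is a maximum of several moduli, not the modulus of one function.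

**Lemma 1 (duality).** If $N(w)<\infty$, there is a regular complex Borel measure $\nu$ on $X$ with $\|\nu\|=N(w)$ and
$$\int hw\,d\nu=\phi(h)\qquad(h\in A).$$

**Proof.** By (1), $hw=h'w$ implies $\phi(h)=\phi(h')$. So $hw\mapsto\phi(h)$ is a well-defined linear functional on the subspace $wA$ of $C(X)$, and its norm is $N(w)$ by definition. Extend it to $C(X)$ with the same norm by the Hahn–Banach theorem and represent the extension by the Riesz theorem. $\square$

**Example.** Let $X$ be the unit circle with normalized arc length $\mu$, and let $M$ be the restrictions to $X$ of the $f\in A(\mathbb D)$ with $f(0)=0$. Then $A$ is the disc algebra on the circle and $\phi(h)=h(0)$. For strictly positive continuous $w$,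
$$N(w)=\exp\Big(-\int\log w\,d\mu\Big).$$
Indeed, if $|h|w\le1$, Jensen's inequality gives $\log|h(0)|\le\int\log|h|\,d\mu\le-\int\log w\,d\mu$. Conversely, given $\varepsilon>0$ choose a real trigonometric polynomial $u$ with $|u+\log w|\le\varepsilon$ on the circle, write $u=\operatorname{Re}Q$ with a polynomial $Q$ such that $Q(0)=\int u\,d\mu$, and put $h=\exp(Q-\varepsilon)$. Then $e^{-2\varepsilon}\le|h|w\le1$ and $h(0)\ge\exp(-\int\log w\,d\mu-2\varepsilon)$.

Two features of the example matter. First, $\tau N(\max(v,\tau))=\exp(-\int\log(\max(v,\tau)/\tau)\,d\mu)$ is less than $1$ as soon as $v>\tau$ somewhere. Second, the near-extremal $h$ has $|h|$ close to $1/w$. On the arc where $v<\tau$ we have $w=\tau$ and $|h|$ is close to $1/\tau$, while $|h(0)|\le N<1/\tau$. So $h-h(0)$, an element of $M$, is bounded below on the arc where $v$ was too small. Lemma 3 makes this general.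

## 5. When $N$ is as large as possible

**Lemma 2.** Suppose $\tau N(\max(v,\tau))=1$ for all $v\in\mathcal V$ and $\tau>0$. Then:

* (1) for all $v\in\mathcal V$, $\tau>0$, $c\in(0,1)$ there is $k\in A$ with $\|k\|\le1$, $\|kv\|\le\tau$, $\phi(k)=c$;
* (2) $M$ has an approximate identity in its closed unit ball.

**Proof of (1).** Since $N(\max(v,\tau))=1/\tau>c/\tau$, there is $h\in A$ with $\|h\max(v,\tau)\|\le1$ and $|\phi(h)|>c/\tau$. Multiplying $h$ by a constant of modulus at most $1$, we get $\phi(h)=c/\tau$. Put $k=\tau h$. Then $|k|\max(v,\tau)\le\tau$, so $|k|\le1$ and $|k|v\le\tau$, and $\phi(k)=c$.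

**Proof of (2).** The function $k$ is small where $v$ is not small, and $\phi(k)$ is near $1$. The natural candidate $1-k$ is nearly in $M$ but may have norm near $2$. We compose $k$ with a function that sends $0$ near $1$, sends $1$ to $0$, and maps the closed disc into itself. Let
$$\psi_n(z)=\Big(\frac{1-z}2\Big)^{1/n}\quad\text{(principal branch)},\qquad\psi_n(1)=0 .$$
For $z\in\overline{\mathbb D}$ the number $(1-z)/2$ lies in the closed disc with center $\frac12$ and radius $\frac12$, which meets the closed negative real axis only at $0$. So $\psi_n$ is continuous on $\overline{\mathbb D}$, analytic in $\mathbb D$, and bounded by $1$. It is a uniform limit of polynomials on $\overline{\mathbb D}$: approximate by $\psi_n(\rho z)$ with $\rho<1$, then by Taylor polynomials. Hence, for $k\in A$ with $\|k\|\le1$, we have $\psi_n\circ k\in A$, $\|\psi_n\circ k\|\le1$ and $\phi(\psi_n\circ k)=\psi_n(\phi(k))$.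

Let $f_1,\dots,f_r\in M$ and $\varepsilon\in(0,1)$. Put $v=\max_i|f_i|$, $R=1+\|v\|$, $\delta=\varepsilon/(4R)$. Choose, in this order:

* $n$ with $|\psi_n(0)-1|=1-2^{-1/n}<\delta$;
* $\tau>0$ with $\tau<\delta$ and $|\psi_n(z)-1|\le2\delta$ for $|z|\le\tau/\delta$ (continuity at $0$);
* $c\in(0,1)$ with $s:=\psi_n(c)=((1-c)/2)^{1/n}\le\delta$.

Take $k$ from (1) for these $v,\tau,c$ and put
$$e=\frac{\psi_n\circ k-s}{1+s}.$$
Then $\phi(e)=(\psi_n(c)-s)/(1+s)=0$, so $e\in M$, and $\|e\|\le(1+s)/(1+s)=1$.

If $v(x)\le\delta$, then $|f_i(x)(e(x)-1)|\le2\delta\le\varepsilon$. If $v(x)>\delta$, then $|k(x)|\le\tau/v(x)\le\tau/\delta$, and since $e-1=(\psi_n\circ k-1-2s)/(1+s)$ we get $|e(x)-1|\le2\delta+2s\le4\delta$, hence $|f_i(x)(e(x)-1)|\le4\delta R=\varepsilon$. So $\|f_ie-f_i\|\le\varepsilon$ for all $i$. Index the functions $e$ by the pairs (finite subset of $M$, $\varepsilon$). $\square$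

## 6. Trading the constant floor for an element of $M$

Now suppose the hypothesis of Lemma 2 fails: $\tau_0N(\max(v_0,\tau_0))<1$ for some $v_0\in\mathcal V$, $\tau_0>0$. We want to lower the floor $\tau_0$ to $0$ and keep $N$ finite. Simply lowering it is not controlled: the dual measure may have mass where $v_0<\tau_0$, and there the weight would collapse. The idea is that a near-extremal $h$ supplies, through $h-\phi(h)1$, an element of $M$ which can replace the floor except on a set of small dual measure.

**Lemma 3.** Let $v\ge0$ be continuous, $\tau>0$, $w=\max(v,\tau)$, $N=N(w)$, $q=\tau N$ (so $q\le1$). Suppose $q<1$, and let $0<\kappa<1-q$, $N'>N/\kappa$, $\tau'>0$. Then there is $g\in M$ with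
$$\|g\|\le2\tau\qquad\text{and}\qquad N(\max(v,|g|,\tau'))\le N'.$$

Note that $\tau'$ is arbitrary, and that $g$ depends on it, but that neither bound involves it.

**Step 1: a near-extremal $h$ has modulus nearly $1/w$, for most of the dual measure.** Note that $0<N\le1/\tau$. Let $\nu$ be the measure of Lemma 1 for $w$, so $|\nu|(X)=N$, and let $\eta=1-q-\kappa\in(0,1)$. For $\varepsilon\in(0,1)$, to be fixed in Step 4, choose $h\in A$ with $\|hw\|\le1$ and $\phi(h)$ real, $\phi(h)\ge(1-\varepsilon)N$. Then
$$(1-\varepsilon)N\le\phi(h)=\int hw\,d\nu\le\int|h|w\,d|\nu|,$$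
so $\int(1-|h|w)\,d|\nu|\le\varepsilon N$. The integrand is nonnegative, and it exceeds $\eta$ on $P=\{|h|w<1-\eta\}$. Hence
$$|\nu|(P)\le\frac{\varepsilon N}{\eta}.$$

**Step 2: define $g$ and bound it.** Put $g=\tau^2(h-\phi(h)1)$. Then $\phi(g)=0$, so $g\in M$. Since $|h|\le1/w\le1/\tau$ and $0\le\phi(h)\le N\le1/\tau$, we have $\|g\|\le2\tau$. Let $w'=\max(v,|g|,\tau')$.

**Step 3: compare $w'$ with $w$.** Off $P$ we claim $w'\ge\kappa w$. If $v(x)\ge\tau$, then $w'(x)\ge v(x)=w(x)\ge\kappa w(x)$. If $v(x)<\tau$, then $w(x)=\tau$ and $|h(x)|\ge(1-\eta)/\tau$, so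
$$|g(x)|\ge\tau^2\Big(\frac{1-\eta}\tau-N\Big)=\tau(1-\eta-q)=\kappa\tau=\kappa w(x).$$
On $P$ we use only $w'\ge\tau'$.

**Step 4: bound $N(w')$.** Let $k\in A$ with $\|kw'\|\le1$. Then
$$|\phi(k)|=\Big|\int kw\,d\nu\Big|\le\int|k|w'\,\frac w{w'}\,d|\nu|\le\frac N\kappa+\frac{\|w\|}{\tau'}\cdot\frac{\varepsilon N}\eta .$$
Here $w,\eta,\tau'$ do not depend on $\varepsilon$, and $N/\kappa<N'$. So if $\varepsilon$ was chosen small enough, the right side is at most $N'$ for all such $k$. $\square$

The price of one exchange is the factor $1/\kappa$, with $\kappa$ slightly less than $1-\tau N$. Once $\tau$ is small compared with $1/N$, this factor is near $1$, so infinitely many exchanges have a finite total price.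

## 7. Lowering the floor to zero

**Lemma 4.** Suppose $\tau_0N(\max(v_0,\tau_0))<1$ for some $v_0\in\mathcal V$, $\tau_0>0$. Then there are $f_1,f_2,\dots\in M$ with $\sum_j\|f_j\|<\infty$ and $N(w)<\infty$, where $w=\sup_j|f_j|$.

**Step 1: fix all constants in advance.** Put
$$B_0=N(\max(v_0,\tau_0))>0,\qquad\kappa_0=\tfrac12(1-\tau_0B_0),\qquad\kappa_k=1-2^{-k-1}\ (k\ge1),\qquad B_{k+1}=(1+2^{-k})\frac{B_k}{\kappa_k}.$$
Since $\sum_k2^{-k}<\infty$, the product $\prod_k(1+2^{-k})/\kappa_k$ converges, so $B:=\sup_kB_k<\infty$. For $k\ge1$ fix $\tau_k>0$ with $\tau_k\le2^{-k}$ and $\tau_kB_k\le2^{-k-2}$.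

**Step 2: exchange floors inductively.** We construct $g_{k+1}\in M$ for $k\ge0$, with $\|g_{k+1}\|\le2\tau_k$, such that with $v_{k+1}=\max(v_k,|g_{k+1}|)$ we have
$$N(\max(v_k,\tau_k))\le B_k\qquad\text{for all }k\ge0. \tag{3}$$
For $k=0$, (3) holds by definition. Suppose (3) holds for $k$, and let $N=N(\max(v_k,\tau_k))$, so $0<N\le B_k$. To apply Lemma 3 with $v=v_k$, $\tau=\tau_k$, $\kappa=\kappa_k$, $\tau'=\tau_{k+1}$, $N'=B_{k+1}$ we check its hypotheses.

* $0<\kappa_k<1-\tau_kN$ (and so $\tau_kN<1$). For $k=0$: $N=B_0$, and $\kappa_0$ is half of $1-\tau_0B_0>0$. For $k\ge1$: $\tau_kN\le\tau_kB_k\le2^{-k-2}<2^{-k-1}=1-\kappa_k$.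
* $B_{k+1}>B_k/\kappa_k\ge N/\kappa_k$.

Lemma 3 gives $g_{k+1}\in M$ with $\|g_{k+1}\|\le2\tau_k$ and $N(\max(v_k,|g_{k+1}|,\tau_{k+1}))\le B_{k+1}$, which is (3) for $k+1$.

**Step 3: pass to the limit.** Let $(f_j)$ list the finitely many functions whose moduli define $v_0$, followed by $g_1,g_2,\dots$. For $k\ge1$ we have $\|g_{k+1}\|\le2\cdot2^{-k}$, so $\sum_j\|f_j\|<\infty$. With $w=\sup_j|f_j|$ we have $0\le w-v_k\le\sup_{j>k}\|g_j\|\to0$, so $w$ is continuous; and $|\max(v_k,\tau_k)-v_k|\le\tau_k\to0$. Thus $\max(v_k,\tau_k)\to w$ uniformly. By (1) and (3), for every $h\in A$ and every $k$,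
$$|\phi(h)|\le B\,\|h\max(v_k,\tau_k)\|.$$
Letting $k\to\infty$ gives $|\phi(h)|\le B\|hw\|$, that is, $N(w)\le B$. $\square$

## 8. From a supremum to one function: random coefficients

We now have $N(w)<\infty$ with $w=\sup_j|f_j|$, and by (2) we want $N(|f|)<\infty$ for one $f\in M$. A fixed combination such as $f_1+tf_2$ may vanish where $\max(|f_1|,|f_2|)>0$. But for a random complex $t$ the expected value of $1/|a+tb|$ is at most a constant times $1/|b|$, because $1/|s|$ is locally integrable in the plane. (A real random $t$ with uniform distribution on $[-1,1]$ would not do: $1/|s|$ is not integrable near $0$ on the line.) So on average $1/|f|$ is no worse than a constant times $1/w$.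

**Lemma 5.** Let $f_1,f_2,\dots\in M$ with $\sum_j\|f_j\|<\infty$ and $N(w)<\infty$, where $w=\sup_j|f_j|$. Then $\{f\in M:f\notin\overline{fM}\}$ is dense in $M$; in particular it is nonempty.

**Step 1: set up the random function.** Let $f_0\in M$ and $\delta>0$; we look for a bad $f$ within $\delta$ of $f_0$. Replacing every $f_j$, $j\ge1$, by $cf_j$ with small $c>0$ replaces $w$ by $cw$ and $N(w)$ by $N(w)/c<\infty$. So we may assume $\sum_{j\ge1}\|f_j\|\le\delta$. Let $\nu$ be the measure of Lemma 1 for $w$. Let $T=\prod_{j\ge1}\overline{\mathbb D}$ carry the product $\lambda$ of the normalized area measures, and for $t=(t_j)\in T$ put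
$$F_t=f_0+\sum_{j\ge1}t_jf_j .$$
The series converges uniformly and $M$ is closed, so $F_t\in M$ and $\|F_t-f_0\|\le\delta$. The map $(x,t)\mapsto F_t(x)$ is measurable for the product $\sigma$-algebra on $X\times T$, as a limit of finite sums of products of measurable functions of $x$ and of $t$.

**Step 2: an average over one coefficient.** For $a\in\mathbb C$ and $b\ne0$,
$$\frac1\pi\int_{\mathbb D}\frac{dA(s)}{|a+sb|}=\frac1{\pi|b|}\int_{\mathbb D}\frac{dA(s)}{|s+a/b|}\le\frac1{\pi|b|}\int_{|s+a/b|<1}\frac{dA(s)}{|s+a/b|}=\frac1{\pi|b|}\cdot2\pi=\frac2{|b|},$$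
where $dA$ is area measure. For the inequality, let $D'=\{|s+a/b|<1\}$. The discs $\mathbb D$ and $D'$ have equal area, so $\mathbb D\setminus D'$ and $D'\setminus\mathbb D$ have equal area. The integrand is at most $1$ on the first set and at least $1$ on the second. The last integral is $\int_0^{2\pi}\int_0^1\frac1r\,r\,dr\,d\theta=2\pi$.

**Step 3: an average over all coefficients.** Let $w(x)>0$. Since $f_j(x)\to0$, the supremum is attained: $|f_j(x)|=w(x)$ for some $j\ge1$. Integrate first in $t_j$ with the other coordinates fixed, and apply Step 2 with $b=f_j(x)$ and $a=f_0(x)+\sum_{i\ne j}t_if_i(x)$. This gives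
$$\int_T\frac{w(x)}{|F_t(x)|}\,d\lambda(t)\le2\qquad\text{whenever }w(x)>0 ,$$
where the integrand is $+\infty$ if $F_t(x)=0$. The index $j$ depends on $x$, but the bound does not.

**Step 4: choose one good parameter.** By Tonelli's theorem,
$$\int_T\int_{\{w>0\}}\frac w{|F_t|}\,d|\nu|\,d\lambda(t)\le2\|\nu\|<\infty .$$
So there is $t\in T$ for which $f=F_t$ satisfies $\int_{\{w>0\}}\frac w{|f|}\,d|\nu|<\infty$. In particular $f\ne0$ holds $|\nu|$-almost everywhere on $\{w>0\}$.

**Step 5: this $f$ is bad.** Let $d\sigma=\mathbf 1_{\{w>0,\,f\ne0\}}\frac wf\,d\nu$, a finite complex measure. For $h\in A$,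
$$\int hf\,d\sigma=\int_{\{w>0\}}hw\,d\nu=\int hw\,d\nu=\phi(h).$$
With $h=1-m$, $m\in M$, this gives
$$1=|\phi(1-m)|\le\|\sigma\|\,\|f-fm\| .$$
Hence $\|f-fm\|\ge1/\|\sigma\|>0$ for all $m\in M$, so $f\notin\overline{fM}$; and $\|f-f_0\|\le\delta$. $\square$

**Proof of Theorem 1.** (c)$\Rightarrow$(b) is trivial, and (b)$\Rightarrow$(a) holds because $fe_\alpha\in fM$ and $fe_\alpha\to f$. For (a)$\Rightarrow$(c) and the last assertion we may assume $1\notin M$, since all three conditions hold if $1\in M$. Recall that always $\tau N(\max(v,\tau))\le1$. Either $\tau N(\max(v,\tau))=1$ for all $v\in\mathcal V$, $\tau>0$, and then (c) holds by Lemma 2. Or $\tau_0N(\max(v_0,\tau_0))<1$ for some $v_0\in\mathcal V$, $\tau_0>0$, and then by Lemmas 4 and 5 the set $\{f\in M:f\notin\overline{fM}\}$ is dense in $M$, hence nonempty, so (a) fails. Thus (a) implies (c). If the conditions fail, we are in the second case, and the set is dense. $\blacksquare$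

The dichotomy shows more, and we need it below:
$$\text{if (a) holds and }1\notin M,\text{ then conclusion (1) of Lemma 2 holds.} \tag{4}$$
Indeed, (a) excludes the second case, so the hypothesis of Lemma 2 is satisfied.

## 9. Back to $J_\phi$, and the construction of a peaking function

We prove Theorem 2. Take $X=\Phi_A$ and $M=M_\phi$; then $A=\mathbb C1\oplus M_\phi$, $1\notin M_\phi$, and the functional $\phi$ of Section 4 is evaluation at $\phi$. (iii)$\Rightarrow$(ii) is trivial. (ii)$\Rightarrow$(i): if $(e_\alpha)\subseteq J_\phi$ is an approximate identity for $M_\phi$, then $f=\lim fe_\alpha\in\overline{fJ_\phi}$ for every $f\in M_\phi$. (iv)$\Rightarrow$(ii) is Proposition 1. It remains to prove (i)$\Rightarrow$(iii) and (i)$\Rightarrow$(iv).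

**(i)$\Rightarrow$(iii): moving a contractive approximate identity from $M_\phi$ into $J_\phi$.** For $f\in M_\phi$ we have $f\in\overline{fJ_\phi}\subseteq\overline{fM_\phi}$. So Theorem 1 gives an approximate identity for $M_\phi$ in the closed unit ball of $M_\phi$. Also $f\in\overline{fJ_\phi}\subseteq\overline{J_\phi}$, so $J_\phi$ is dense in $M_\phi$. Given $f_1,\dots,f_r\in M_\phi$ and $\varepsilon>0$, choose $e\in M_\phi$ with $\|e\|\le1$ and $\|f_ie-f_i\|\le\varepsilon$ for all $i$, then $e'\in J_\phi$ with $\|e'-e\|\le\varepsilon$, and put $e''=e'/(1+\varepsilon)\in J_\phi$. Then $\|e''\|\le1$, and from $e''-e=(e'-e-\varepsilon e)/(1+\varepsilon)$ we get $\|e''-e\|\le2\varepsilon$. Hence $\|f_ie''-f_i\|\le\varepsilon+2\varepsilon\|f_i\|$, which gives (iii).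

**(i)$\Rightarrow$(iv), Step 1: functions that nearly peak.** Strong regularity at $\phi$ was just shown. Condition (a) holds for $M_\phi$, so by (4) we may use conclusion (1) of Lemma 2. Let $W$ be an open neighborhood of $\phi$. We claim that there is $h\in A$ with
$$h(\phi)=1,\qquad\|h\|\le\tfrac54,\qquad|h|\le\tfrac14\ \text{ on }\Phi_A\setminus W. \tag{5}$$
For each $x\in\Phi_A\setminus W$ there is $f\in M_\phi$ with $f(x)\ne0$, since $A$ separates $x$ from $\phi$ and we may subtract a constant. By compactness of $\Phi_A\setminus W$, finitely many of these give $v\in\mathcal V$ and $\delta>0$ with $v\ge\delta$ on $\Phi_A\setminus W$ (if $W=\Phi_A$, any $v\in\mathcal V$ and $\delta>0$ will do). Take $k$ from Lemma 2(1) with $c=\frac45$ and $\tau=\delta/5$. Then $\|k\|\le1$, $k(\phi)=\frac45$, and $|k|\le\tau/\delta=\frac15$ off $W$. The function $h=k/c$ satisfies (5).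

**(i)$\Rightarrow$(iv), Step 2: choose neighborhoods so that overshoots are compensated.** We want $p=\sum2^{-n}h_n$ to have norm $1$ although each $h_n$ may have norm up to $\frac54$. So $h_n$ is made small wherever an earlier $h_j$ exceeds $1$ noticeably. Let $U$ be a neighborhood of $\phi$; replacing it by its interior, we may take it open. Inductively for $n=1,2,\dots$ let
$$W_n=\{x\in U:|h_j(x)|<1+2^{-n-2}\text{ for all }j<n\}$$
and choose $h_n$ satisfying (5) for $W=W_n$. Each $W_n$ is open and contains $\phi$, since $h_j(\phi)=1$. Moreover $W_1=U$ and $W_{n+1}\subseteq W_n$. Put $p=\sum_{n\ge1}2^{-n}h_n\in A$; then $p(\phi)=1$.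

**(i)$\Rightarrow$(iv), Step 3: estimate $|p|$.** There are three cases.

* If $x\in\bigcap_nW_n$, then for each $j$ we have $|h_j(x)|<1+2^{-n-2}$ for all $n>j$, so $|h_j(x)|\le1$. Hence $|p(x)|\le1$.
* If $x\notin U$, then $x\notin W_n$ for all $n$, so $|h_n(x)|\le\frac14$ for all $n$, and $|p(x)|\le\frac14$.
* Otherwise $x\in U=W_1$ but $x$ leaves the decreasing sequence, so there is $m\ge2$ with $x\in W_{m-1}\setminus W_m$. Then $|h_j(x)|<1+2^{-m-1}$ for $j<m-1$, because $x\in W_{m-1}$. Also $|h_{m-1}(x)|\le\frac54$. For $n\ge m$, $x\notin W_n$, so $|h_n(x)|\le\frac14$. Since $\sum_{j=1}^{m-2}2^{-j}=1-2^{-(m-2)}\le1$ and $\sum_{n\ge m}2^{-n}=2^{-(m-1)}$,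
$$|p(x)|\le(1-2^{-(m-2)})+2^{-m-1}+2^{-(m-1)}\big(\tfrac54+\tfrac14\big)=1-2^{-m}\big(4-\tfrac12-3\big)=1-\tfrac12\,2^{-m}<1 .$$

Thus $p(\phi)=1=\|p\|$ and $|p|<1$ off $U$, so $\phi$ is a strong boundary point. $\blacksquare$

With the Corollary, every uniform algebra which is a Ditkin algebra is a strong Ditkin algebra.

## 10. The norm bound, strong regularity, closed sets, and a dichotomy

**Remark 1 (the constant $1$ is sharp).** Let $0\ne f\in M$, $|f(x)|=\|f\|$ and $\|fe-f\|\le\varepsilon\|f\|$. Then $|e(x)-1|\le\varepsilon$, so $|e(x)|\ge1-\varepsilon$. Hence no approximate identity of a nonzero $M$ has norm bound less than $1$.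

**Remark 2 (strong regularity is not enough).** The quoted uniform algebras that are strongly regular but not strong Ditkin are not Ditkin algebras either, by the Corollary. So the hypothesis cannot be weakened to strong regularity.

**Remark 3 (closed sets in place of points).** Let $F\subseteq\Phi_A$ be closed, $I(F)$ the ideal of functions in $A$ that vanish on $F$, and $J(F)$ the ideal of those that vanish on a neighborhood of $F$. If $f\in\overline{fJ(F)}$ for every $f\in I(F)$, then $J(F)$ contains a contractive approximate identity for $I(F)$. Indeed $I(F)$ is a closed subalgebra of $C(\Phi_A)$, and $\overline{fJ(F)}\subseteq\overline{fI(F)}$, so Theorem 1 gives a contractive approximate identity in $I(F)$. Since $\overline{fJ(F)}\subseteq\overline{J(F)}$, the ideal $J(F)$ is dense in $I(F)$, and the passage from $e$ to $e''$ in (i)$\Rightarrow$(iii) applies word for word.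

**Remark 4 (dichotomy).** Let $A$ be a uniform algebra and $\phi\in\Phi_A$. By Theorem 1 and (2), either $M_\phi$ has a contractive approximate identity, or the $f\in M_\phi$ with $\inf_{m\in M_\phi}\|f-fm\|>0$ are dense in $M_\phi$. In the disc algebra both cases occur. At $\phi=1$ there is a bounded approximate identity, so by Theorem 1 a contractive one. At $\phi=0$, as we saw in Section 3, every nonzero $f\in M_0$ has $\inf_{m\in M_0}\|f-fm\|>0$.
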